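\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Pointwise \'etale $\varphi$-modules over relative Robba rings\\ need not be globally \'etale}


\begin{abstract}
We construct a free $\varphi$-module of rank $2$ over the relative Robba ring of the closed unit disc that is \'etale at every point of the Berkovich spectrum but is not globally \'etale. More generally, over a nonzero reduced strictly affinoid algebra $A$ such modules exist if and only if $\dim A\ge 1$. For $K=\mathbb Q_p$ they do not exist among free modules of rank $1$.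
\end{abstract}

\section{Introduction}

\subsection{The rings and the question}

Let $K$ be a complete unramified discretely valued field of mixed characteristic $(0,p)$ with valuation ring $\mathfrak o_K$, perfect residue field $k=\mathfrak o_K/p$ and Frobenius lift $\varphi_K$. We normalize $|p|=p^{-1}$. The Robba ring $\mathbf C_K$ consists of the series $\sum_{i\in\mathbb Z}c_i\pi^i$ with $c_i\in K$ that converge on some annulus $*\le|\pi|<1$. It carries the endomorphism $\varphi$ that acts by $\varphi_K$ on coefficients and sends $\pi$ to $(1+\pi)^p-1$.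

We put these objects in families. Let $A$ be a reduced $K$-affinoid algebra in the sense of Berkovich, with spectrum $\mathcal M(A)$. Each point $\alpha\in\mathcal M(A)$ has a completed residue field $\mathcal H(\alpha)$. Let $R$ be either such an $A$ or one of the fields $\mathcal H(\alpha)$, with its spectral (supremum) norm; since $R$ is reduced, this norm is equivalent to any Banach norm on $R$. Put
\[
B_R=K\widehat\otimes_{\mathbb Q_p}R
\]
with its spectral norm, and let $B_R^\circ$ be the unit ball of $B_R$.
\begin{itemize}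
\item The \emph{relative Robba ring} $\mathbf C_{K,R}$ is the ring of series $\sum_{i\in\mathbb Z}b_i\pi^i$ with $b_i\in B_R$ that converge on some annulus $*\le|\pi|<1$.
\item The subring $\mathbf A^\dagger_{K,R}$ consists of the series with all $b_i\in B_R^\circ$.
\item $\varphi$ acts on both rings by $\varphi_K\otimes\mathrm{id}_R$ on coefficients and by $\pi\mapsto(1+\pi)^p-1$. It is $R$-linear.
\end{itemize}
If $K\ne\mathbb Q_p$, then $B_R$ contains two copies of $K$, and $\varphi$ moves only the first. If $K=\mathbb Q_p$, then $B_R=R$; a first reading with $K=\mathbb Q_p$ loses none of the main ideas.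

A \emph{$\varphi$-module} over $\mathbf C_{K,R}$ is a finite projective module $M$ with a semilinear $\varphi$-action induced by an isomorphism $\varphi^*M\cong M$.
\begin{itemize}
\item Over $R=\mathcal H(\alpha)$, $M$ is \emph{\'etale} if it has a basis on which $\varphi$ acts via an invertible matrix over $\mathbf A^\dagger_{K,\mathcal H(\alpha)}$.
\item Over $R=A$, $M$ is \emph{\'etale at $\alpha$} if $M\otimes_{\mathbf C_{K,A}}\mathbf C_{K,\mathcal H(\alpha)}$ is \'etale, and \emph{pointwise \'etale} if this holds for every $\alpha\in\mathcal M(A)$.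
\item Over $R=A$, $M$ is \emph{globally \'etale} if $\mathcal M(A)$ has a finite covering by affinoid subdomains $\mathcal M(A_j)$ such that each $M\otimes\mathbf C_{K,A_j}$ is free and has a basis on which $\varphi$ acts via an invertible matrix over $\mathbf A^\dagger_{K,A_j}$. (Affinoid subdomains of reduced affinoid spaces are reduced, so this makes sense.)
\end{itemize}
A basis as in the first or the third item is called an \emph{\'etale basis}.

\'Etaleness says that, in a suitable basis, $\varphi$ neither expands nor contracts. If $K=\mathbb Q_p$ and $\varphi(e)=ce$ with a constant $c\in\mathcal H(\alpha)^\times$, the module generated by $e$ is \'etale exactly when $|c|=1$ (see Section~\ref{sec:rankone}). A globally \'etale module is pointwise \'etale, since an \'etale basis over $A_j$ specializes to one at each point of $\mathcal M(A_j)$. The question raised in \cite{slides} is the converse: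

\begin{quote}
\emph{Is a pointwise \'etale $\varphi$-module globally \'etale, even if the pointwise condition is imposed at all Berkovich points?}
\end{quote}

One has some reason to hope so. The space $\mathcal M(A)$ is compact, so it would suffice that every $\alpha\in\mathcal M(A)$ has an affinoid neighborhood over which $M$ has an \'etale basis. This cannot be expected if $M$ is only assumed to be \'etale at $\alpha$: the \'etale condition is not open in general, although it is open around rigid analytic points (Kedlaya--Liu). Section~\ref{sec:constant} shows a simple module whose \'etale locus is not open, and there the obstruction comes from non-\'etale points arbitrarily close to $\alpha$. If $M$ is \'etale at all Berkovich points, that obstruction is gone. The answer is nevertheless negative.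

\subsection{Results}

For $n\ge1$ put
\[
\varepsilon_n=\frac{p^{\,n(p+1)}}{(\pi\varphi(\pi))^n}.
\]
For a reduced $K$-affinoid algebra $A$ and $X\in A$ let $M_{X,n}$ be the free $\mathbf C_{K,A}$-module with basis $f=(f_1,f_2)$ and
\begin{equation}\label{eq:F}
\varphi(f)=fF,\qquad F=\begin{pmatrix}0&-1\\1&X+\varepsilon_n\end{pmatrix},\qquad\det F=1.
\end{equation}

\begin{theorem}\label{thm:disc}
Let $A=K\langle Z\rangle$, $X=Z/p$ and $M=M_{X,2}$. Then $M$ is \'etale at every point of $\mathcal M(A)$. It is globally \'etale over $\{|X|\le1\}$ and over $\{|X|\ge\rho\}$ for each $1<\rho\le p$. But $M$ is not globally \'etale.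
\end{theorem}

\begin{theorem}\label{thm:dim}
Let $A\ne0$ be a reduced strictly $K$-affinoid algebra. Every pointwise \'etale $\varphi$-module over $\mathbf C_{K,A}$ is globally \'etale if and only if $\dim A=0$. If $\dim A\ge1$, some free module $M_{X,n}$ of rank $2$ is a counterexample.
\end{theorem}

\begin{proposition}\label{prop:rankone}
Let $K=\mathbb Q_p$ and let $M$ be free of rank $1$ over $\mathbf C_{K,A}$ and pointwise \'etale. Then on every generator of $M$, $\varphi$ acts via a unit of $\mathbf A^\dagger_{K,A}$. In particular $M$ is globally \'etale.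
\end{proposition}

\subsection{The idea}

Without $\varepsilon_n$, the matrix in \eqref{eq:F} is constant, with characteristic polynomial $Y^2-XY+1$. Where $|X|\le1$ it is integral and the module is \'etale. Where $|X|>1$ it has eigenvalues $\lambda^{\pm1}$ with $|\lambda|>1$, one direction is expanded, and the module is not \'etale. So the \'etale locus is $\{|X|\le1\}$, and for $X=Z/p$ on the unit disc the Gauss point $\alpha$ of $\{|X|\le1\}$ has non-\'etale points arbitrarily close to it.

The term $\varepsilon_n$ repairs the points with $|X|>1$. Up to small terms, it links the two eigenlines by a nonsplit extension, and the resulting module is \'etale as long as $1<|X|<p^n$. At the same time $\varepsilon_n$ has coefficients divisible by $p$, so the reduction of $M_{X,n}$ at $\alpha$ does not see it. An \'etale basis on a domain that contains $\alpha$ and nearby points with $|X|>1$ would, after reduction at $\alpha$, still have to reconcile an integral matrix with an eigenvalue that is large in the direction of these points. This is impossible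 provided that the eigenvalues do not lie in the residue field of $\alpha$.

\section{Coefficients, annuli, reduction}

Matrices are normed by the maximum of the norms of their entries.

\subsection{The norm on $B_R$}

Let $(\tau_m)$ be a family in $\mathfrak o_K$ lifting an $\mathbb F_p$-basis $(\bar\tau_m)$ of $k$. Since $\mathfrak o_K$ is $p$-adically complete, every $c\in K$ is uniquely $\sum c_m\tau_m$ with $c_m\in\mathbb Q_p$, $c_m\to0$, and $|c|=\max|c_m|$. Hence
\[
B_R=\Bigl\{\sum\tau_mb_m:\ b_m\in R,\ b_m\to0\Bigr\},\qquad\Bigl\|\sum\tau_mb_m\Bigr\|=\max_m|b_m|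
\]
with the tensor norm $\|\cdot\|$. It is submultiplicative, since $\tau_m\tau_{m'}$ has coordinates in $\mathbb Z_p$. It does not depend on the choice of $(\bar\tau_m)$ and of the lifts, since two such families have coordinates in $\mathbb Z_p$ with respect to each other.

\begin{lemma}\label{lem:norm}
The norm $\|\cdot\|$ is the spectral norm of $B_R$. Consequently:
\begin{enumerate}
\item[(a)] $B_R^\circ=\{\sum\tau_mb_m: b_m\to0,\ |b_m|\le1\}$, the ring $B_R$ is complete, $|cb|\le|c||b|$ for $c\in R$, $b\in B_R$, and $\varphi_K\otimes\mathrm{id}$ is isometric.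
\item[(b)] If $R=H$ is a field $\mathcal H(\alpha)$ with residue field $\kappa$, then the norms of elements of $B_H$ lie in $|H|$, $|cb|=|c||b|$ for $c\in H$, and $B_H^\circ/\{|\cdot|<1\}=k\otimes_{\mathbb F_p}\kappa$. On this quotient $\varphi$ induces $\sigma\otimes1$, where $\sigma$ is the Frobenius of $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let first $R=H$ be a field, $0\neq b=\sum\tau_mb_m$, $r=\|b\|$, and let $I=\{m:|b_m|=r\}$, a finite set. The part of $b$ outside $I$ has norm $<r$, and all mixed multinomial coefficients of exponent $p$ are divisible by $p$. Hence $b^p=\sum_{m\in I}\tau_m^pb_m^p+(\text{terms of norm}<r^p)$. The reductions $\bar\tau_m^p$ are linearly independent over $\mathbb F_p$, because Frobenius is additive, injective on $k$ and trivial on $\mathbb F_p$. So they are part of a basis, and since $\|\cdot\|$ may be computed with any basis and any lifts, $\|b^p\|=r^p$. Thus $\|b^{p^i}\|=\|b\|^{p^i}$ for all $i$, and the spectral norm of $b$ is $\|b\|$.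

For $R=A$, mapping $B_A$ to $B_{\mathcal H(x)}$ for all $x\in\mathcal M(A)$ shows that the spectral norm of $b$ is at least $\sup_x\max_m|b_m(x)|=\|b\|$. It is at most $\|b\|$ by submultiplicativity.

The rest is read off from the formula for $\|\cdot\|$. The map $\varphi_K$ takes $(\tau_m)$ to a family lifting $(\bar\tau_m^p)$, which is again a basis of $k$ because $k$ is perfect; so $\varphi_K\otimes\mathrm{id}$ is isometric. In (b), reducing $\sum\tau_mb_m\in B_H^\circ$ gives the finite sum $\sum\bar\tau_m\otimes\bar b_m$.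
\end{proof}

From now on all norms on $B_R$ are written $|\cdot|$, and $\varphi(b)$ stands for $(\varphi_K\otimes\mathrm{id})(b)$ if $b\in B_R$.

\subsection{Annuli}

Let $B=B_R$. We describe radii by $|\pi|=p^{-w}$, so that $w\to0$ is the boundary $|\pi|\to1$. For an interval $I\subset(0,\infty)$ let $\mathcal O_I=\mathcal O_I(B)$ be the ring of series $\sum_{i\in\mathbb Z}b_i\pi^i$ with $|b_i|p^{-iw}\to0$ as $|i|\to\infty$ for all $w\in I$; we say that the series converges on $I$. Put
\[
\Bigl|\sum b_i\pi^i\Bigr|_w=\max_i|b_i|p^{-iw},\qquad\mathcal O_w=\mathcal O_{\{w\}}.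
\]
The ring $\mathcal O_w$ is complete and $|\cdot|_w$ is submultiplicative. We have $\mathbf C_{K,R}=\bigcup_{w_0>0}\mathcal O_{(0,w_0]}$. Directly from the definition,
\begin{equation}\label{eq:coef}
|b_i|\le|g|_w\,p^{iw},\qquad |g|_w\le\max(|g|_{w'},|g|_{w''})\quad(w'\le w\le w'')
\end{equation}
for a series $g=\sum b_i\pi^i$ that converges on the radii in question.

\begin{lemma}\label{lem:interp}
Let $g\in\mathcal O_{(0,w_0]}$ have coefficients of norm at most $\Sigma>0$. For $0<w\le w_0$,
\[
|g|_w\le\Sigma^{1-w/w_0}\max(\Sigma,|g|_{w_0})^{w/w_0}.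
\]
In particular, if $g\in\mathbf A^\dagger_{K,R}$ converges on $(0,w_0]$, then $|g|_w\le C^{w/w_0}$ with $C=\max(1,|g|_{w_0})$.
\end{lemma}

\begin{proof}
Let $g=\sum b_i\pi^i$. For $i\ge0$ we have $|b_i|p^{-iw}\le\Sigma$. For $i<0$ and $b_i\ne0$ write $|b_i|p^{-iw}=|b_i|^{1-w/w_0}(|b_i|p^{-iw_0})^{w/w_0}\le\Sigma^{1-w/w_0}|g|_{w_0}^{w/w_0}$.
\end{proof}

Next we study $\varphi$. Write
\[
\varphi(\pi)=\pi^p(1+\omega),\qquad\omega=\sum_{j=1}^{p-1}\binom pj\pi^{j-p}\in p\,\mathbb Z_p[\pi^{-1}].
\]
For $0<w<\frac1{p-1}$ we have $|\omega|_w\le p^{-1+(p-1)w}<1$. So $\varphi(\pi)$ is a unit of $\mathcal O_w$ and $|\varphi(\pi)^i|_w\le p^{-ipw}$ for all $i\in\mathbb Z$. Hence for $0<a\le b<\frac1{p-1}$ the series $\sum\varphi(b_i)\varphi(\pi)^i$ converges in $\mathcal O_w$ for all $w\in[a,b]$ if $\sum b_i\pi^i\in\mathcal O_{[pa,pb]}$. Thus $\varphi$ is a ring map $\mathcal O_{[pa,pb]}\to\mathcal O_{[a,b]}$, and since $\varphi$ is isometric on $B$,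
\begin{equation}\label{eq:frob}
|\varphi(g)|_w\le|g|_{pw}\qquad\bigl(0<w<\tfrac1{p-1}\bigr).
\end{equation}
Put $q=\varphi(\pi)/\pi=\pi^{p-1}(1+\omega)$. For $0<w<\frac1{p-1}$,
\begin{equation}\label{eq:q}
|q|_w\le p^{-(p-1)w},\qquad|q^{-1}|_w\le p^{(p-1)w}.
\end{equation}
Finally $\varepsilon_n=p^{n(p+1)}\pi^{-n(p+1)}(1+\omega)^{-n}$ has coefficients in $p\,\mathbb Z_p$, converges for $0<w<\frac1{p-1}$, and
\begin{equation}\label{eq:eps}
|\varepsilon_n|_w\le p^{-n(p+1)(1-w)}<1 .
\end{equation}
This is the purpose of the factor $p^{n(p+1)}$. In particular $\varepsilon_n\in\mathbf A^\dagger_{K,R}$, and $F\in\mathrm{GL}_2(\mathbf C_{K,A})$ in \eqref{eq:F}.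

The inequality \eqref{eq:frob} lets us propagate estimates toward $w=0$.

\begin{lemma}\label{lem:iter}
Let $0<w_0<\frac1{p-1}$, let $v$ be a matrix over $\mathcal O_{(0,w_0]}$, and let $0<c\le1$, $C\ge1$ be such that
\[
|v|_w\le c\,C^{w/w_0}|v|_{pw}\qquad(0<w\le w_0/p).
\]
Then the coefficients $v_i$ of $v$ satisfy $|v_i|\le C^{1/(p-1)}\max(|v|_{w_0/p},|v|_{w_0})$. If $c<1$, then $v=0$.
\end{lemma}

\begin{proof}
For $w_1\in(0,w_0]$ and $\ell\ge0$, apply the hypothesis at $w_1/p^\ell,\dots,w_1/p$. The exponents of $C$ add up to at most $\sum_{j\ge1}p^{-j}=\frac1{p-1}$. Hence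
\[
|v|_{w_1/p^\ell}\le c^\ell\,C^{1/(p-1)}|v|_{w_1}.
\]
Every $w\in(0,w_0]$ has the form $w_1/p^\ell$ with $w_1\in(w_0/p,w_0]$, and $|v|_{w_1}\le\max(|v|_{w_0/p},|v|_{w_0})$ by \eqref{eq:coef}. Now let $w\to0$ in $|v_i|\le|v|_wp^{iw}$. Then $\ell\to\infty$, and if $c<1$ the bound tends to $0$.
\end{proof}

\subsection{Reduction}\label{ssec:red}

Let $R=H$ be a field $\mathcal H(\alpha)$ with residue field $\kappa$. Let $g=\sum b_i\pi^i\in\mathbf A^\dagger_{K,H}$ converge at $w_0>0$. Then $|b_i|p^{-iw_0}\to0$ as $i\to-\infty$, so $b_i\to0$ as $i\to-\infty$. Reducing coefficients as in Lemma~\ref{lem:norm}(b) gives an additive map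
\[
\mathbf A^\dagger_{K,H}\to(k\otimes_{\mathbb F_p}\kappa)((\pi)),\qquad g\mapsto\bar g .
\]

\emph{It is multiplicative.} A coefficient of a product is $\sum_ib_ic_{j-i}$. Its terms tend to $0$ as $i\to\pm\infty$, so all but finitely many have norm $<1$, and their sum has norm $<1$. It therefore reduces to $\sum_i\bar b_i\bar c_{j-i}$.

\emph{It is compatible with $\varphi$.} We have $\varphi(g)=\sum_i\varphi(b_i)\pi^{pi}(1+\omega)^i$, and $(1+\omega)^i-1$ has coefficients in $p\,\mathbb Z_p$ for every $i\in\mathbb Z$. So $\varphi(g)$ and $\sum_i\varphi(b_i)\pi^{pi}$ differ by a series with coefficients of norm $\le p^{-1}$. Hence $\overline{\varphi(g)}=\bar\varphi(\bar g)$ with $\bar\varphi(\sum x_i\pi^i)=\sum(\sigma\otimes1)(x_i)\pi^{pi}$.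

\subsection{Eigenvalues}

\begin{lemma}\label{lem:eigen}
Let $R$ be as above and let $X\in R^\times$ satisfy $|X|\le p^s$ and $|X^{-1}|\le p^{-r}$ with $0<r\le s$. There is $\lambda\in R^\times$ with
\[
\lambda+\lambda^{-1}=X,\qquad|\lambda|\le p^s,\qquad|\lambda^{-1}|\le p^{-r}.
\]
Moreover $\delta=\lambda-\lambda^{-1}$ is a unit of $R$ with $|\delta^{-1}|\le p^{-r}$ and $|\lambda/\delta|\le1$.
\end{lemma}

\begin{proof}
Let $c(z)\in\mathbb Z[[z]]$ be the Catalan series, $c=1+zc^2$. As $|X^{-2}|<1$, $\mu=X^{-1}c(X^{-2})$ converges in $R$, $|\mu|\le p^{-r}$, and $X\mu=1+\mu^2$. Put $\lambda=X-\mu$. Then $\lambda\mu=X\mu-\mu^2=1$, so $\mu=\lambda^{-1}$ and $\lambda+\lambda^{-1}=X$; and $|\lambda|\le\max(|X|,|\mu|)\le p^s$. Finally $\delta=\lambda(1-\lambda^{-2})$ with $|\lambda^{-2}|<1$, so $\delta$ is a unit, $|\lambda/\delta|=|(1-\lambda^{-2})^{-1}|\le1$ and $|\delta^{-1}|\le|\lambda^{-1}|\,|\lambda/\delta|\le p^{-r}$.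
\end{proof}

\section{The constant module}\label{sec:constant}

Before perturbing we look at the constant matrix. This section is motivation; the proofs of the theorems do not depend on it. Let $X\in A$ and let $N_X$ be the free $\varphi$-module with basis $f=(f_1,f_2)$ and $\varphi(f)=fF_0$, $F_0=\begin{pmatrix}0&-1\\1&X\end{pmatrix}$.

\begin{proposition}\label{prop:constant}
$N_X$ is \'etale at $\beta\in\mathcal M(A)$ if and only if $|X|_\beta\le1$.
\end{proposition}

\begin{proof}
If $|X|_\beta\le1$, then $F_0\in\mathrm{GL}_2(\mathbf A^\dagger_{K,\mathcal H(\beta)})$. Let $|X|_\beta>1$, $H=\mathcal H(\beta)$, and let $\lambda\in H$ be as in Lemma~\ref{lem:eigen}, so $|\lambda|>1$. For $e_+=f_1-\lambda f_2$ we have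
\[
\varphi(e_+)=f_2-\lambda(-f_1+Xf_2)=\lambda f_1+(1-\lambda X)f_2=\lambda f_1-\lambda^2f_2=\lambda e_+ .
\]
Suppose $e$ is a basis over $\mathbf C_{K,H}$ with $\varphi(e)=eD$, $D\in\mathrm{GL}_2(\mathbf A^\dagger_{K,H})$, and write $e_+=ev$ with a column $v$. Then $D\varphi(v)=\lambda v$, that is, $v=\lambda^{-1}D\varphi(v)$. Let $D$ and $v$ converge on $(0,w_0]$, $w_0<\frac1{p-1}$. By \eqref{eq:frob} and Lemma~\ref{lem:interp}, $|v|_w\le|\lambda|^{-1}C^{w/w_0}|v|_{pw}$ for $w\le w_0/p$, with $C=\max(1,|D|_{w_0})$. Lemma~\ref{lem:iter} with $c=|\lambda|^{-1}<1$ gives $v=0$, a contradiction.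
\end{proof}

On the disc with $X=Z/p$, the locus $\{|X|\le1\}$ is not a neighborhood of its Gauss point, and \'etaleness is not open there. The proof already contains the argument that we shall use in Section~\ref{sec:non}: an integral matrix cannot have an expanding eigenvector. For $N_X$ it applies at each point with $|X|>1$. For $M_{X,n}$ with $n$ large it cannot, because there these points become \'etale. We show this in the next two sections.

\section{From one radius to the whole annulus}

To prove \'etaleness we shall find a basis in which the matrix of $\varphi$ is close to an integral constant matrix, but only at one radius $w$. The following lemma turns this into an \'etale basis. It splits series into positive and nonpositive exponents: the Frobenius contracts the positive part, and the nonpositive part, if small at $w$, converges and is integral on all of $(0,w]$.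

\begin{lemma}\label{lem:A}
Let $0<w<\frac1{p-1}$, $G\in\mathrm{GL}_d(\mathcal O_{(0,w]}(B_R))$, $P\in\mathrm{GL}_d(B_R^\circ)$, and $|G-P|_w<1$. Then there are $U\in\mathrm{GL}_d(\mathcal O_{(0,w]})$ and $D\in\mathrm{GL}_d(\mathbf A^\dagger_{K,R})$ with $G\varphi(U)=UD$.
\end{lemma}

So if $\varphi(e)=eG$ for a basis $e$, then $\varphi(eU)=(eU)D$, and $eU$ is an \'etale basis.

\begin{proof}
Since $|P|\le1$, also $|G|_w\le1$. Write $\mathcal O_w=\mathcal O_w^+\oplus\mathcal O_w^-$ according to exponents $i>0$ and $i\le0$. Both projections have norm $\le1$, and right multiplication by $P^{-1}$ preserves the summands and the norms. An element $g\in\mathcal O_w^+$ converges on $[w,\infty)$, and by \eqref{eq:frob}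
\[
|\varphi(g)|_w\le|g|_{pw}\le c\,|g|_w,\qquad c=p^{-(p-1)w}<1.
\]

\emph{Fixed point.} Let $\epsilon_0=|G-P|_w<1$. On the complete set of pairs $(Y,E)\in M_d(\mathcal O_w^+)\times M_d(\mathcal O_w^-)$ with $|Y|_w,|E|_w\le\epsilon_0$ consider
\[
(Y,E)\mapsto(N^+P^{-1},N^-),\qquad N=(G-P)+G\varphi(Y)-YE .
\]
We have $|N|_w\le\max(\epsilon_0,c\epsilon_0,\epsilon_0^2)=\epsilon_0$, so the set is mapped to itself. If $N'$ belongs to $(Y',E')$, then $N-N'=G\varphi(Y-Y')-(Y-Y')E-Y'(E-E')$, so the map is a contraction with constant $\max(c,\epsilon_0)<1$. At its fixed point $YP+E=(G-P)+G\varphi(Y)-YE$. With $U=1+Y$ and $D=P+E$ this says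
\[
G\varphi(U)=UD\quad\text{in }\mathcal O_w .
\]

\emph{The matrix $D$.} As $E$ has only exponents $i\le0$, it converges on $(0,w]$, and its coefficients satisfy $|E_i|\le\epsilon_0p^{iw}\le1$. The series $(1+P^{-1}E)^{-1}=\sum_j(-P^{-1}E)^j$ converges in $\mathcal O_w$, has norm $\le1$ and only exponents $\le0$; so it too converges on $(0,w]$ and has coefficients in $B_R^\circ$. Thus $D=P(1+P^{-1}E)$ and $D^{-1}$ have entries in $\mathbf A^\dagger_{K,R}\cap\mathcal O_{(0,w]}$.

\emph{The matrix $U$.} For $w'\ge w$ we have $|Y|_{w'}\le|Y|_w\le\epsilon_0$, because $Y$ has positive exponents. So $U^{\pm1}\in M_d(\mathcal O_{[w,pw]})$. Suppose inductively that $U^{\pm1}\in M_d(\mathcal O_{[w/p^j,pw]})$ for some $j\ge0$. Then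
\[
V=G\varphi(U)D^{-1}\quad\text{and}\quad V'=D\varphi(U^{-1})G^{-1}
\]
have entries in $\mathcal O_{[w/p^{j+1},w]}$. In $\mathcal O_w$ they equal $U$ and $U^{-1}$, so they have the same Laurent coefficients as $U$ and $U^{-1}$. Hence $U^{\pm1}\in M_d(\mathcal O_{[w/p^{j+1},pw]})$. It follows that $U\in\mathrm{GL}_d(\mathcal O_{(0,w]})$, and $G\varphi(U)=UD$ holds on $(0,w]$ since it is an identity of Laurent coefficients.
\end{proof}

\section{\'Etaleness of $M_{X,n}$}\label{sec:etale}

\subsection{The model extension}

Let $H=\mathcal H(\beta)$ and let $\lambda\in H$ with $|\lambda|=p^s>1$. The direct sum of $\varphi(e_+)=\lambda e_+$ and $\varphi(e_1)=\lambda^{-1}e_1$ is not \'etale, by the argument of Proposition~\ref{prop:constant}. Consider instead the extension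
\[
\varphi(e_+)=\lambda e_++(\pi\varphi(\pi))^{-n}e_1,\qquad\varphi(e_1)=\lambda^{-1}e_1 .
\]
Put $h_1=\pi^ne_+$ and $h_2=\varphi(h_1)=\varphi(\pi)^n\lambda e_++\pi^{-n}e_1$. The vectors $h_1,h_2$ form a basis, $\varphi(e_+)=\varphi(\pi)^{-n}h_2$, and $e_1=\pi^nh_2-\varphi(\pi)^n\lambda h_1$. Therefore
\[
\varphi(h_2)=\varphi^2(\pi)^n\lambda\varphi(e_+)+\varphi(\pi)^{-n}\lambda^{-1}e_1=-h_1+t\,h_2,\qquad t=\varphi(q)^n\lambda+q^{-n}\lambda^{-1}.
\]
Here $\pi^ne_+$ and $\pi^{-n}e_1$ alone would give the factors $q^n\lambda$ and $q^{-n}\lambda^{-1}$, whose product is $1$, so that they cannot both be small. The point is that the first summand of $t$ contains $\varphi(q)$ instead of $q$. By \eqref{eq:frob} and \eqref{eq:q}, the two summands have $|\cdot|_w$-norm at most $p^{\,s-np(p-1)w}$ and $p^{-s+n(p-1)w}$, if $pw<\frac1{p-1}$. Both are $<1$ when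
\[
\frac s{np(p-1)}<w<\frac s{n(p-1)},\qquad w<\frac1{p(p-1)},
\]
and such $w$ exist if $0<s<n$. Then Lemma~\ref{lem:A} applies with $P=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. As $s\to0$ the window of radii shrinks to $w=0$: this construction gives no information at the limit.

\subsection{The general case}

We now carry this out for $M_{X,n}$. Let $R$ be the affinoid algebra of an affinoid subdomain of $\mathcal M(A)$, or $R=\mathcal H(\beta)$ with $\beta\in\mathcal M(A)$. If $|X|\le1$ in $R$, then $F\in\mathrm{GL}_2(\mathbf A^\dagger_{K,R})$, so that $f$ itself is an \'etale basis over $R$.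

\begin{proposition}\label{prop:B}
Suppose $X\in R^\times$ with $|X|\le p^s$ and $|X^{-1}|\le p^{-r}$ in $R$, where $0<r\le s<\min(n,pr)$. Then $M_{X,n}\otimes\mathbf C_{K,R}$ has a basis on which $\varphi$ acts by a matrix in $\mathrm{GL}_2(\mathbf A^\dagger_{K,R})$.
\end{proposition}

\begin{proof}
Let $\varepsilon=\varepsilon_n$, $N=n(p+1)$, and let $\lambda,\delta$ be as in Lemma~\ref{lem:eigen}. Elements of $R$ are fixed by $\varphi$.

\emph{Approximate eigenbasis.} Let $e_\pm=f_1-\lambda^{\pm1}f_2$. Since $e_--e_+=\delta f_2$ with $\delta$ a unit, this is a basis. As $1-\lambda^{\pm1}X=-\lambda^{\pm2}$,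
\[
\varphi(e_\pm)=f_2-\lambda^{\pm1}\bigl(-f_1+(X+\varepsilon)f_2\bigr)=\lambda^{\pm1}e_\pm-\lambda^{\pm1}\varepsilon f_2,\qquad f_2=\delta^{-1}(e_--e_+),
\]
that is,
\[
\varphi(e_+)=\lambda\Bigl(1+\frac\varepsilon\delta\Bigr)e_+-\frac{\lambda\varepsilon}\delta e_-,\qquad\varphi(e_-)=\lambda^{-1}\Bigl(1-\frac\varepsilon\delta\Bigr)e_-+\frac{\lambda^{-1}\varepsilon}\delta e_+.
\]
To normalize the coefficient that links $e_+$ to $e_-$, put $e_1=-\frac{p^N\lambda}\delta e_-$. In the basis $(e_+,e_1)$,
\[
\varphi(e_+)=g_{11}e_++g_{21}e_1,\qquad\varphi(e_1)=g_{12}e_++g_{22}e_1,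
\]
\[
g_{11}=\lambda\Bigl(1+\frac\varepsilon\delta\Bigr),\quad g_{21}=\frac\varepsilon{p^N}=\frac1{(\pi\varphi(\pi))^n},\quad g_{22}=\lambda^{-1}\Bigl(1-\frac\varepsilon\delta\Bigr),\quad g_{12}=-\frac{p^N\varepsilon}{\delta^2}.
\]
The determinant is $g_{11}g_{22}-g_{12}g_{21}=1-\frac{\varepsilon^2}{\delta^2}+\frac{\varepsilon^2}{\delta^2}=1$.

\emph{New basis.} As in the model, put
\[
h_1=\pi^ne_+,\qquad h_2=\varphi(h_1)=\varphi(\pi)^ng_{11}e_++\pi^{-n}e_1 .
\]
The transition matrix from $(e_+,e_1)$ to $(h_1,h_2)$ has determinant $1$. So $(h_1,h_2)$ is a basis, and the matrix of $\varphi$ on it also has determinant $1$. Its first column is $(0,1)^{\mathrm T}$; hence $\varphi(h_2)=-h_1+t\,h_2$ for some $t$. To find $t$, compute modulo $h_1$, using $\varphi(e_+)=\varphi(\pi)^{-n}h_2$, $e_+\equiv0$ and $e_1\equiv\pi^nh_2$: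
\[
\varphi(h_2)=\varphi^2(\pi)^n\varphi(g_{11})\varphi(e_+)+\varphi(\pi)^{-n}(g_{22}e_1+g_{12}e_+)\equiv\bigl(\varphi(q)^n\varphi(g_{11})+q^{-n}g_{22}\bigr)h_2 .
\]
So $t=\varphi(q)^n\varphi(g_{11})+q^{-n}g_{22}$.

\emph{Estimate.} Since $s<pr$ and $s<n$, we can choose $w$ with
\[
\frac s{np(p-1)}<w<\min\Bigl(\frac r{n(p-1)},\frac1{p(p-1)}\Bigr).
\]
Then $t$ converges on $(0,w]$. As $pw<\frac1{p-1}$, \eqref{eq:eps} and \eqref{eq:frob} give $|\varepsilon|_w<1$ and $|\varphi(\varepsilon)|_w\le|\varepsilon|_{pw}<1$. With $|\lambda/\delta|\le1$, $|\delta^{-1}|<1$ and $s>0$ we get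
\[
|\varphi(g_{11})|_w\le\max\bigl(|\lambda|,|\lambda/\delta|\,|\varphi(\varepsilon)|_w\bigr)\le p^s,\qquad|g_{22}|_w\le|\lambda^{-1}|\le p^{-r}.
\]
Since $|\varphi(q)|_w\le|q|_{pw}\le p^{-p(p-1)w}$ and $|q^{-1}|_w\le p^{(p-1)w}$,
\[
|t|_w\le\max\bigl(p^{\,s-np(p-1)w},\,p^{-r+n(p-1)w}\bigr)<1 .
\]
Lemma~\ref{lem:A} with $G=\begin{pmatrix}0&-1\\1&t\end{pmatrix}$ and $P=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ finishes the proof.
\end{proof}

\begin{corollary}\label{cor:C}
If $|X|_{\sup}<p^n$ on $\mathcal M(A)$, then $M_{X,n}$ is \'etale at every $\beta\in\mathcal M(A)$. It is globally \'etale over $\{|X|\le1\}$ and over $\{|X|\ge\rho\}$ for every $\rho>1$.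
\end{corollary}

\begin{proof}
Where $|X|\le1$, at a point or on the subdomain $\{|X|\le1\}$, the basis $f$ is \'etale. If $|X|_\beta=p^s$ with $0<s<n$, use Proposition~\ref{prop:B} with $R=\mathcal H(\beta)$ and $r=s$.

For $\{|X|\ge\rho\}$ put $r_0=\log_p\rho>0$ and $s_0=\log_p|X|_{\sup}<n$ (with $s_0=-\infty$ if $X=0$). If $s_0<r_0$, the set is empty. Otherwise fix $1<c<p$ and cover $[r_0,s_0]$ by the finitely many intervals $[r,s]=[c^jr_0,\min(c^{j+1}r_0,s_0)]$ with $j\ge0$, $c^jr_0\le s_0$. Each satisfies $0<r\le s<\min(n,pr)$, so Proposition~\ref{prop:B} applies to each nonempty affinoid subdomain $\{p^r\le|X|\le p^s\}$.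
\end{proof}

If $|X|_{\sup}>1$, the number of intervals used here tends to infinity as $\rho\to1$. The next section shows that, under suitable conditions at the limit points, no other choice of bases and coverings can avoid this difficulty.

\section{A criterion for non-\'etaleness}\label{sec:non}

\subsection{What the obstruction is}\label{ssec:toy}

Let $K=\mathbb Q_p$, let $\alpha$ be the Gauss point of $\{|X|\le1\}$ in the disc, and suppose that there is an \'etale basis $fU$ with matrix $D$ over a subdomain $\mathcal M(A_j)$ that contains $\alpha$ and points $\beta_i\to\alpha$ with $|X|_{\beta_i}>1$. Suppose also, for the moment, that $U$ reduces at $\alpha$ to an invertible constant matrix $\bar U$ over the residue field $\kappa=\mathbb F_p(\bar X)$. Reducing $F\varphi(U)=UD$ gives $\bar F\bar U=\bar U\bar D$, since $\bar\varphi$ fixes constants. So $\bar D$ is conjugate to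
\[
\bar F=\begin{pmatrix}0&-1\\1&\bar X\end{pmatrix}
\]
and has trace $\bar X$. But the trace of $D$ has coefficients bounded by $1$ on $\mathcal M(A_j)$, including the points $\beta_i$, and reductions of such functions turn out to be regular at $\bar X=\infty$. This is a contradiction.

In general there are four difficulties. The reduction of $U$ exists and is nonzero only after we bound and rescale $U$; this uses that $\mathcal H(\alpha)$ is discretely valued. The reduction may depend on $\pi$, and over a general $K$ the Frobenius acts on constants; so the trace is useless, and we replace it by an eigenrow of $\bar F$ and a recursion in powers of $\pi$. The reduction $\bar U$ may be singular, and then the vanishing of one eigenrow is no contradiction; this is where we need that the eigenvalue lies outside $\kappa$. Finally, for a general $A_j$, regularity at $\infty$ is replaced by a valuation on $\kappa$ that records the direction of the $\beta_i$.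

\subsection{The criterion}

\begin{proposition}\label{prop:D}
Let $X\in A$, $n\ge1$, and let $(\beta_i)_{i\ge1}$ be points of $\mathcal M(A)$ with $|X|_{\beta_i}>1$. Suppose every cluster point $\alpha$ of every subsequence of $(\beta_i)$ satisfies:
\begin{enumerate}
\item[(i)] $|X|_\alpha=1$ and $\mathcal H(\alpha)$ is discretely valued;
\item[(ii)] $Y^2-\bar XY+1$ has no root in the residue field $\kappa(\alpha)$ of $\mathcal H(\alpha)$.
\end{enumerate}
Then $M_{X,n}$ is not globally \'etale.
\end{proposition}

\begin{proof}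
Suppose $\mathcal M(A)$ is covered by finitely many $\mathcal M(A_j)$ as in the definition of globally \'etale. Some $\mathcal M(A_j)$ contains $\beta_i$ for infinitely many $i$. It is compact and closed in $\mathcal M(A)$, so it contains a cluster point $\alpha$ of these, and every neighborhood of $\alpha$ in $\mathcal M(A_j)$ contains some $\beta_i\in\mathcal M(A_j)$. Let $H=\mathcal H(\alpha)$, which is the same for $A$ and for $A_j$ \cite[\S2.2]{berkovich}, and $\kappa=\kappa(\alpha)$. Let $\Lambda\subset\kappa$ be the image of $A_j^\circ=\{b\in A_j:|b|_{\sup}\le1\}$.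

\medskip
\noindent\textbf{Step 1: a valuation on $\kappa$.} By (i), $\bar X\in\kappa^\times$. We claim that $\bar X^{-1}$ generates a proper ideal of $\Lambda[\bar X^{-1}]$. Otherwise $1=\sum_{l=1}^L\bar a_l\bar X^{-l}$ with $a_l\in A_j^\circ$. Then $g=X^L-\sum_{l=1}^La_lX^{L-l}\in A_j$ has $|g|_\alpha<1$, so $|g|_{\beta_i}<1$ for some $\beta_i\in\mathcal M(A_j)$. But $|X|_{\beta_i}>1$ and $|a_l|_{\beta_i}\le1$ imply $|g|_{\beta_i}=|X|_{\beta_i}^L>1$, a contradiction.

By Chevalley's extension theorem, applied to $\Lambda[\bar X^{-1}]$ and a prime ideal containing $\bar X^{-1}$, there is a valuation ring $O'$ of $\kappa$ that contains $\Lambda$ and has $\bar X^{-1}$ in its maximal ideal. (For the disc, $\kappa=k(\bar X)$ and $k\subset\Lambda$; then $O'$ must be the local ring at $\bar X=\infty$.)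

Let $\theta$ be a root of $Y^2-\bar XY+1$ in an algebraic closure of $\kappa$, and $\kappa'=\kappa(\theta)$. Extend $O'$ to $\kappa'$ and let $\|\cdot\|:\kappa'\to\Gamma\cup\{0\}$ be the resulting valuation, written multiplicatively, with $\Gamma$ a totally ordered abelian group. (We write $\|\cdot\|$ to distinguish it from the norms over $H$.) It satisfies $\|x\|\le1$ for $x\in\Lambda$, and $\|\bar X\|>1$. From $\theta+\theta^{-1}=\bar X$ we get $\max(\|\theta\|,\|\theta^{-1}\|)>1$; replacing $\theta$ by $\theta^{-1}$ if necessary, we assume $\|\theta\|>1$. By (ii), $\theta\notin\kappa$.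

With the $\mathbb F_p$-basis $(\bar\tau_m)$ of $k$, put $\|\sum\bar\tau_m\otimes c_m\|=\max\|c_m\|$ on $k\otimes_{\mathbb F_p}\kappa'$. This vanishes only at $0$, is ultrametric, and satisfies $\|cx\|=\|c\|\,\|x\|$ for $c\in\kappa'$. The structure constants of $k$ and the matrix of $\sigma$ in the basis $(\bar\tau_m)$ lie in $\mathbb F_p$; hence it is also submultiplicative and $\|(\sigma\otimes1)x\|\le\|x\|$. For vectors and matrices we take the maximum over the entries.

\medskip
\noindent\textbf{Step 2: the \'etale basis at $\alpha$.} Let $fU$ be the \'etale basis over $A_j$, with $U\in\mathrm{GL}_2(\mathbf C_{K,A_j})$ and matrix $D\in\mathrm{GL}_2(\mathbf A^\dagger_{K,A_j})$. Then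
\begin{equation}\label{eq:etale}
F\varphi(U)=UD .
\end{equation}
Map everything to $\mathbf C_{K,H}$; by Lemma~\ref{lem:norm}, $\mathbf A^\dagger_{K,A_j}$ maps to $\mathbf A^\dagger_{K,H}$. Choose $0<w_0<\frac1{p-1}$ such that $U$ and $D^{-1}$ converge on $(0,w_0]$, and let $C=\max(1,|D^{-1}|_{w_0})$. Over $H$ we have $|F|_w\le1$ for $w\le w_0$, by \eqref{eq:eps} and $|X|_\alpha=1$, and $|D^{-1}|_w\le C^{w/w_0}$ by Lemma~\ref{lem:interp}. From $U=F\varphi(U)D^{-1}$ and \eqref{eq:frob},
\[
|U|_w\le C^{w/w_0}|U|_{pw}\qquad(0<w\le w_0/p).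
\]
By Lemma~\ref{lem:iter} with $c=1$, the coefficients $U_i$ of $U$ are bounded.

The norms of elements of $B_H$ lie in $|H|$, and $|H^\times|$ is discrete by (i). So $\sup_i|U_i|$ is attained. It is nonzero, as $U$ is invertible. Dividing $U$ by an element of $H^\times$, which is fixed by $\varphi$, we may assume $\sup_i|U_i|=1$; \eqref{eq:etale} still holds over $H$. (The rescaled $U$ need not be invertible over $\mathbf A^\dagger_{K,H}$.)

\medskip
\noindent\textbf{Step 3: reduction.} Now $U,F,D,D^{-1}$ have entries in $\mathbf A^\dagger_{K,H}$, and the coefficients of $\varepsilon_n$ lie in $p\,\mathbb Z_p$. By Section~\ref{ssec:red}, $0\ne\bar U\in M_2((k\otimes\kappa)((\pi)))$ and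
\[
\bar F\,\bar\varphi(\bar U)=\bar U\bar D,\qquad\bar F=\begin{pmatrix}0&-1\\1&\bar X\end{pmatrix}.
\]
Since $D^{-1}$ is defined over $A_j$, its coefficients have the form $\sum\tau_mb_m$ with $b_m\in M_2(A_j^\circ)$ by Lemma~\ref{lem:norm}(a). So
\[
\mathcal E:=\bar D^{-1}=\sum_{l\ge-h}\mathcal E_l\pi^l\quad(h\ge0),\qquad\mathcal E_l\in M_2(k\otimes\Lambda),\qquad\|\mathcal E_l\|\le1 .
\]

\medskip
\noindent\textbf{Step 4: the eigenrow vanishes.} Let $\ell=(1,\theta^{-1})$. As $\theta^{-1}\bar X=1+\theta^{-2}$, we have $\ell\bar F=(\theta^{-1},-1+\theta^{-1}\bar X)=\theta^{-1}\ell$. Extend $\bar\varphi$ to $(k\otimes\kappa')((\pi))$ by $\sigma\otimes1$ on $k\otimes\kappa'$; it fixes $\theta$. For $\xi=\ell\bar U=\sum_{i\ge i_0}\xi_i\pi^i$, $\xi_i\in(k\otimes\kappa')^2$, we get $\theta^{-1}\bar\varphi(\xi)=\xi\bar D$, that is, $\xi=\theta^{-1}\bar\varphi(\xi)\mathcal E$, or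
\[
\xi_j=\theta^{-1}\sum_{pi+l=j}(\sigma\otimes1)(\xi_i)\,\mathcal E_l,\qquad\text{where only } i\le\frac{j+h}p\text{ occur.}
\]
Let $J=\frac h{p-1}$ and $S=\max_{i_0\le i\le J}\|\xi_i\|$, with $S=0$ if there is no such $i$. If $j\le J$, then $\frac{j+h}p\le\frac{J+h}p=J$, so $\|\xi_j\|\le\|\theta\|^{-1}S$. Hence $S\le\|\theta\|^{-1}S$, and $\|\theta\|>1$ forces $S=0$. If $j>J$, then $\frac{j+h}p<j$, so $\xi_j$ is expressed by $\xi_i$ with $i<j$, and $\xi_j=0$ by induction. Thus $\xi=0$.

So the rows $r_1,r_2$ of $\bar U$ satisfy $r_1+\theta^{-1}r_2=0$. Their entries have coefficients in $k\otimes\kappa$. Compare coordinates in the basis $(\bar\tau_m)$: since $\theta\notin\kappa$, the elements $1,\theta^{-1}$ are linearly independent over $\kappa$, so $r_1=r_2=0$. Hence $\bar U=0$, a contradiction.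
\end{proof}

\section{Proof of Theorem~\ref{thm:disc}}\label{sec:disc}

\begin{proof}[Proof of Theorem~\ref{thm:disc}]
We have $|X|_{\sup}=p<p^2$, so Corollary~\ref{cor:C} with $n=2$ gives all the \'etaleness statements. For $t\in[0,1]$ let $\gamma_t\in\mathcal M(A)$ be the point
\[
\Bigl|\sum a_iZ^i\Bigr|_{\gamma_t}=\max_i|a_i|p^{(t-1)i},\qquad\text{so }|X|_{\gamma_t}=p^t,
\]
and put $\beta_i=\gamma_{1/i}$; then $|X|_{\beta_i}=p^{1/i}>1$. Since $t\mapsto\gamma_t$ is continuous and $\mathcal M(A)$ is Hausdorff, the only cluster point of any subsequence is $\alpha=\gamma_0$, the Gauss point in the variable $X$. Polynomials are dense in $A$, so $\mathcal H(\alpha)$ is the completion of $K(X)$ for the Gauss norm. It has value group $p^{\mathbb Z}$ and residue field $k(\bar X)$ with $\bar X$ transcendental over $k$. This gives (i) of Proposition~\ref{prop:D}.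

For (ii), suppose $\theta\in k(\bar X)$ with $\theta+\theta^{-1}=\bar X$. Then $\theta$ and $\theta^{-1}$ are roots of $Y^2-\bar XY+1$, so they are integral over $k[\bar X]$, lie in $k[\bar X]$, and are units there. So $\theta\in k^\times$ and $\bar X\in k$, a contradiction. By Proposition~\ref{prop:D}, $M$ is not globally \'etale.
\end{proof}

\section{Proof of Theorem~\ref{thm:dim}}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
\emph{Dimension $0$.} If $\dim A=0$, then $A$ is a finite product of fields $L_i$ finite over $K$. The points of $\mathcal M(A)$ are the $\mathcal M(L_i)$, with completed residue fields $L_i$, and they form a finite covering by affinoid subdomains. So pointwise \'etale means globally \'etale.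

\medskip
\emph{Reduction to a polydisc.} Let $d=\dim A\ge1$. By Noether normalization there is a finite injection $T_d=K\langle Z_1,\dots,Z_d\rangle\hookrightarrow A$. The map $\mathcal M(A)\to\mathcal M(T_d)$ is surjective with finite fibers. Indeed, let $y\in\mathcal M(T_d)$ have kernel $\mathfrak p$. As $\operatorname{Spec}A\to\operatorname{Spec}T_d$ is surjective, $A\otimes\operatorname{Frac}(T_d/\mathfrak p)\ne0$, hence $A\otimes_{T_d}\mathcal H(y)\ne0$. This is a finite $\mathcal H(y)$-algebra, and the valuation of the complete field $\mathcal H(y)$ extends uniquely to each of its residue fields. So the points above $y$ correspond to the maximal ideals of this algebra, and $\mathcal H(\alpha)/\mathcal H(y)$ is finite for every $\alpha$ above $y$.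

Let $T=Z_1/p$. For $t\in[0,1]$ let $\gamma_t\in\mathcal M(T_d)$ be the point $|\sum a_\nu Z^\nu|_{\gamma_t}=\max|a_\nu|p^{(t-1)\nu_1}$. As in Section~\ref{sec:disc}, $\mathcal H(\gamma_0)$ has value group $p^{\mathbb Z}$ and residue field $\kappa_0=k(T,Z_2,\dots,Z_d)$, where we write the reductions by the same letters.

\medskip
\emph{Avoiding eigenvalues in the residue fields.} Above $\gamma_0$, the residue fields $\kappa(\alpha)$ may contain roots of $Y^2-TY+1$, so $X=T$ might violate condition (ii). We therefore use powers of $T$. For $m\ge1$ with $p\nmid m$ let $E_m$ be the splitting field over $\kappa_0$ of $Y^2-T^mY+1$. We claim that \emph{the $E_m$ are separable quadratic extensions of $\kappa_0$, pairwise non-isomorphic over $\kappa_0$.}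
\begin{itemize}
\item If $p$ is odd, $E_m=\kappa_0(\sqrt{T^{2m}-4})$. The polynomial $T^{2m}-4$ is squarefree, since its derivative $2mT^{2m-1}$ has only the root $0$, which is not a root of $T^{2m}-4$. For varying $m$ these polynomials have positive and pairwise distinct degrees. By unique factorization in $k[T,Z_2,\dots,Z_d]$, neither one of them nor a product of two distinct ones is a square in $\kappa_0$: if a product of two squarefree polynomials is a square, they agree up to a unit.
\item If $p=2$, put $Y=T^my$. The equation becomes $y^2+y=T^{-2m}$, and with $y'=y+T^{-m}$ it becomes $y'^2+y'=T^{-m}$. For odd $m\ne m'$ neither $T^{-m}$ nor $T^{-m}+T^{-m'}$ has the form $g^2+g$ with $g\in\kappa_0$, because they have a pole of odd order along $T=0$, while $g^2+g$ has a pole of even order there or no pole. By Artin--Schreier theory the claim follows.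
\end{itemize}

For each of the finitely many $\alpha$ above $\gamma_0$, $\kappa(\alpha)$ is finite over $\kappa_0$. So the separable closure of $\kappa_0$ in $\kappa(\alpha)$ has only finitely many subfields containing $\kappa_0$, and $\kappa(\alpha)$ contains a copy of $E_m$ for only finitely many $m$. If $\kappa(\alpha)$ contains one root of $Y^2-T^mY+1$, it contains both, since their product is $1$, and hence it contains a copy of $E_m$. So we can fix $m$ with $p\nmid m$ such that no $\kappa(\alpha)$ with $\alpha$ above $\gamma_0$ contains a root of $Y^2-T^mY+1$.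

\medskip
\emph{Conclusion.} Let $X=T^m\in A$ and $n=m+1$. Then $|X|_{\sup}\le p^m<p^n$, so $M_{X,n}$ is pointwise \'etale by Corollary~\ref{cor:C}. Choose $\beta_i\in\mathcal M(A)$ above $\gamma_{1/i}$, so $|X|_{\beta_i}=p^{m/i}>1$. By continuity of $\mathcal M(A)\to\mathcal M(T_d)$, any cluster point $\alpha$ of a subsequence lies above $\gamma_0$, so $|X|_\alpha=1$. The field $\mathcal H(\alpha)$ is finite over $\mathcal H(\gamma_0)$, hence discretely valued, and (ii) holds by the choice of $m$. By Proposition~\ref{prop:D}, $M_{X,n}$ is not globally \'etale.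
\end{proof}

\begin{remark}
Strictness matters. If $r>0$ and $r\notin\sqrt{|K^\times|}$, the algebra $K\langle r^{-1}T,rT^{-1}\rangle$ of the annulus $|T|=r$ is a field with a one-point spectrum and is its own completed residue field. Over it, pointwise and globally \'etale trivially agree.
\end{remark}

\section{Rank one over $\mathbb Q_p$}\label{sec:rankone}

\begin{proof}[Proof of Proposition~\ref{prop:rankone}]
Let $K=\mathbb Q_p$, so that $B_R=R$. Then for $H=\mathcal H(\alpha)$ the coefficient ring is a field and $|\cdot|_w$ is \emph{multiplicative} on $\mathcal O_w(H)$; this is where $K=\mathbb Q_p$ is used.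

\emph{The boundary norm.} Let $u=\sum u_i\pi^i\in\mathbf C_{K,H}^\times$. For small $w$, the functions $\log|u|_w$ and $\log|u^{-1}|_w=-\log|u|_w$ of $w$ are both convex, being suprema of affine functions. So $\log|u|_w$ is affine for small $w$, and
\[
|u|_1:=\lim_{w\to0}|u|_w\in(0,\infty)
\]
exists. It is multiplicative in $u$. It equals $\Sigma:=\sup_i|u_i|$: letting $w\to0$ in $|u_i|\le|u|_wp^{iw}$ gives $\Sigma\le|u|_1$, and letting $w\to0$ in Lemma~\ref{lem:interp} gives $|u|_1\le\Sigma$. Moreover, \eqref{eq:frob} applied to $u$ and to $u^{-1}$ yields $|\varphi(u)|_w=|u|_{pw}$ for small $w$, so $|\varphi(u)|_1=|u|_1$. Finally, if $u$ is a unit of $\mathbf A^\dagger_{K,H}$, then $|u|_1\le1$ and $|u^{-1}|_1\le1$, so $|u|_1=1$.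

\emph{Conclusion.} Let $\varphi(e)=ge$ with a generator $e$ of $M$ and $g\in\mathbf C_{K,A}^\times$. \'Etaleness at $\alpha$ gives a generator $ue$, $u\in\mathbf C_{K,H}^\times$, with $g\varphi(u)u^{-1}\in(\mathbf A^\dagger_{K,H})^\times$. Taking $|\cdot|_1$, we get $|g|_1=|g^{-1}|_1=1$ at $\alpha$. (For constant $g=c$ this says $|c|=1$, and conversely a constant with $|c|=1$ is a unit of $\mathbf A^\dagger_{K,H}$, as claimed in the introduction.) So all coefficients of $g$ and $g^{-1}$ have absolute value $\le1$ at every $\alpha\in\mathcal M(A)$. Hence they have supremum norm $\le1$, and $g\in(\mathbf A^\dagger_{K,A})^\times$.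
\end{proof}

\begin{thebibliography}{9}
\bibitem{berkovich} Berkovich, \emph{Spectral Theory and Analytic Geometry over Non-Archimedean Fields}.
\bibitem{slides} \emph{Relative $(\Phi,\Gamma)$-Modules}, \texttt{https://kskedlaya.org/slides/goa2010.pdf}.
\end{thebibliography}

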